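# Corners of nil clean rings and the parity of a rank

## 1. Nil clean corners in small rings

All rings are associative with identity. If $R$ is a ring and $e\in R$ is idempotent ($e^2=e$), the **corner ring** is $eRe=\{ere:r\in R\}$, a ring with identity $e$.

**Definition (nil clean).** An element $r\in R$ is *nil clean* if $r=f+b$ with $f\in R$ idempotent and $b\in R$ nilpotent. The ring $R$ is nil clean if all its elements are.

**Definition (full idempotent).** An idempotent $e\in R$ is *full* if $ReR=R$, that is, if the two-sided ideal generated by $e$ contains $1$.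

In $M_2(\mathbb F_2)$ the matrix unit $e_{11}$ is full, because $e_{11}+e_{21}e_{11}e_{12}=e_{11}+e_{22}=1$. In $\mathbb F_2\times\mathbb F_2$ the idempotent $(1,0)$ is not full: it generates $\mathbb F_2\times 0$.

The question, whose source is given as the *Journal of Algebra* (doi:10.1016/j.jalgebra.2013.02.020), has two versions. Let $R$ be nil clean.

- (a) Is $eRe$ nil clean for every idempotent $e\in R$?
- (b) Is $eRe$ nil clean for every full idempotent $e\in R$?

The natural first guess is *yes* to both. A corner is a smaller piece of the same ring, and one expects a decomposition in $R$ to restrict to it. Let us test this.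

*Central idempotents.* If $e$ commutes with $R$ (in particular if $R$ is commutative), then $r\mapsto er$ is a surjective ring homomorphism $R\to eRe$. Homomorphisms carry idempotents to idempotents and nilpotents to nilpotents, so $eRe$ is nil clean. The guess holds.

*Fields.* A field $K$ has idempotents $0,1$ and only the nilpotent $0$, so $K$ is nil clean exactly when $K=\mathbb F_2$. The four-element field is thus not nil clean. Remember this one.

*The ring $M_2(\mathbb F_2)$.* Sort its elements by characteristic polynomial. If it is $t^2$, the matrix is nilpotent. If it is $t^2+1=(t+1)^2$, the matrix is $1$ plus a nilpotent. If it is $t^2+t$, Cayley–Hamilton says that the matrix is idempotent. The remaining polynomial is $t^2+t+1$; all matrices with this irreducible characteristic polynomial are similar, and one of them is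
$$\Gamma=\begin{pmatrix}0&1\\1&1\end{pmatrix}=\begin{pmatrix}0&1\\0&1\end{pmatrix}+\begin{pmatrix}0&0\\1&0\end{pmatrix},$$
an idempotent plus a nilpotent. So $M_2(\mathbb F_2)$ is nil clean. Its corners at rank-one idempotents are copies of $\mathbb F_2$, which is nil clean. The guess holds again.

*Strongly nil clean rings.* Call $r$ strongly nil clean if $r=g+b$ with $g$ idempotent, $b$ nilpotent and $gb=bg$, and call $R$ strongly nil clean if all its elements are. It is a known fact that for such $R$ and any idempotent $f$, the corner $fRf$ is strongly nil clean. The reason is short. If $r=g+b$ as above, then $r-r^2=b(1-2g-b)$ is nilpotent, since the two factors commute. Now let $r\in fRf$, and let $A\subseteq fRf$ be the commutative subring generated by $f$ and $r$, with identity $f$. In $A$ the element $r-r^2$ generates a nil ideal $I$, and $r$ is idempotent modulo $I$. Idempotents lift modulo nil ideals, so there is an idempotent $g'\in A$ with $r-g'\in I$. Then $r=g'+(r-g')$ is a strongly nil clean decomposition inside $fRf$.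

This settles, for instance, the upper triangular $2\times 2$ matrices over $\mathbb F_2$: each such $r$ splits as its diagonal plus a strictly upper triangular matrix, and every $r-r^2$ has zero diagonal, so, by the same lifting argument with $f=1$, the ring is strongly nil clean. It does not cover $M_2(\mathbb F_2)$, since $\Gamma-\Gamma^2=1$ is not nilpotent.

One warning sign: call a ring clean if every element is the sum of an idempotent and a unit. It is known that a corner of a clean ring need not be clean.

We shall see that the guess is right for all rings that are artinian modulo the Jacobson radical, and wrong in general, even for full idempotents.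

## 2. Compressing a decomposition, and a matrix in $M_3(\mathbb F_2)$

Here is the proof one would try. Take $r\in eRe$, write $r=f+b$ in $R$, and multiply by $e$ on both sides:
$$r=ere=efe+ebe .$$
If $efe$ were idempotent and $ebe$ nilpotent, we would be done. Neither needs to hold.

Let $R=M_3(\mathbb F_2)$, $e=\mathrm{diag}(1,1,0)$, $r=e_{11}\in eRe$, and let $J$ be the all-ones $3\times3$ matrix. Then $J^2=3J=J$, so $J$ is idempotent. Put
$$b=J+e_{11}=\begin{pmatrix}0&1&1\\1&1&1\\1&1&1\end{pmatrix},\qquad b^2=\begin{pmatrix}0&0&0\\0&1&1\\0&1&1\end{pmatrix},\qquad b^3=b\cdot b^2=0. \tag{1}$$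
So $r=J+b$ is a nil clean decomposition in $R$. But, written as $2\times 2$ matrices,
$$eJe=\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad ebe=\begin{pmatrix}0&1\\1&1\end{pmatrix}.$$
The first has square zero and is not idempotent; the second is invertible and not nilpotent. In this example $r$ is itself an idempotent of the corner, so the guess survives, but the method does not: a decomposition in $R$ may use room outside the corner in an essential way. A counterexample should exploit exactly that, with an element which can be decomposed only with the help of extra room. The matrix $b$ of (1) will come back in Section 7.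

## 3. Complementary compressions and matrices over $\mathbb F_2$

We first need a machine that produces nil clean matrices. A *unipotent* operator is one of the form $1+{}$nilpotent. If $V=V_1\oplus V_2$ and $\pi$ is the projection onto $V_1$ along $V_2$, the *compressions* of an operator $M$ are $\pi M|_{V_1}$ on $V_1$ and $(1-\pi)M|_{V_2}$ on $V_2$: the two diagonal blocks of $M$. On $V_1$ the compression is computed by working modulo $V_2$.

**Lemma 1.** Let $M$ be an operator on a finite-dimensional $K$-space $V=V_1\oplus V_2$, with $\pi$ the projection onto $V_1$ along $V_2$. If the compression of $M$ to $V_1$ is unipotent and the compression to $V_2$ is nilpotent, then $M$ is nil clean in $\mathrm{End}_K(V)$.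

**Proof.** The idempotent should swallow the identity on $V_1$ and the block of $M$ from $V_1$ to $V_2$. Put $f=\pi+(1-\pi)M\pi$. Since $\pi(1-\pi)=0$, expanding gives $f^2=\pi+(1-\pi)M\pi=f$: the terms $\pi(1-\pi)M\pi$ and $(1-\pi)M\pi(1-\pi)M\pi$ vanish. Splitting $M$ into its four blocks,
$$M-f=(\pi M\pi-\pi)+\pi M(1-\pi)+(1-\pi)M(1-\pi).$$
This is block upper triangular for $V_1\oplus V_2$, with diagonal blocks (unipotent minus identity) and (nilpotent). Both are nilpotent, so $M-f$ is nilpotent. $\square$

The decomposition of $\Gamma$ in Section 1 is this one, with $V_2$ and $V_1$ spanned by the first and the second basis vector.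

**Notation.** For a monic polynomial $h=t^n-\tau t^{n-1}-\cdots$ over a field $K$ put $\operatorname{tr}(h)=\tau$, and let $C(h)$ be the matrix of multiplication by $t$ on $K[t]/(h)$ in the basis $1,t,\dots,t^{n-1}$. Its trace is $\operatorname{tr}(h)$: only $t\cdot t^{n-1}=t^n$ contributes to the diagonal. Clearly $\operatorname{tr}(gh)=\operatorname{tr}(g)+\operatorname{tr}(h)$. If $g,h$ are coprime, the Chinese remainder theorem gives a similarity $C(g)\oplus C(h)\sim C(gh)$. Nil cleanness of a matrix is invariant under similarity, and a direct sum of nil clean matrices is nil clean. We write $A^{(z)}$ for the direct sum of $z$ copies of $A$. Matrices of size $0$ are allowed.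

**Lemma 2.** Let $\operatorname{char}K=2$ and let $h$ be monic of degree $n$. Then $C(h)$ is nil clean if (i) $\operatorname{tr}h=1$ and $n\ge2$, or (ii) $\operatorname{tr}h=0$ and $n\ge3$.

**Proof.** Work in $V=K[t]/(h)$ and find $V_1,V_2$ for Lemma 1.

(i) Let $V_2=\langle 1,\dots,t^{n-2}\rangle$ and $V_1=\langle t^{n-1}\rangle$. The compression to $V_2$ sends $t^i\mapsto t^{i+1}$ for $i<n-2$ and $t^{n-2}\mapsto0$, because $t^{n-1}\in V_1$. It is nilpotent. On $V_1$ we have $t\cdot t^{n-1}=t^n\equiv \operatorname{tr}(h)\,t^{n-1}=t^{n-1}$ modulo $V_2$, so the compression is the identity.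

(ii) Now a one-dimensional $V_1$ would give the compression $0$, so we take a two-dimensional one. Write $h=t^n-\eta t^{n-2}-(\text{terms of degree}\le n-3)$. Let
$$V_2=\langle1,\dots,t^{n-3}\rangle,\quad v_1=t^{n-2},\quad v_2=t^{n-1}+\gamma t^{n-3}\ \text{ with }\gamma=1+\eta,\quad V_1=\langle v_1,v_2\rangle.$$
Then $V=V_1\oplus V_2$. On $V_2$ the compression sends $t^i\mapsto t^{i+1}$ for $i<n-3$ and $t^{n-3}\mapsto0$, as $t^{n-2}=v_1\in V_1$. It is nilpotent. Modulo $V_2$,
$$tv_1=t^{n-1}\equiv v_2,\qquad tv_2=t^n+\gamma t^{n-2}\equiv(\eta+\gamma)v_1=v_1 .$$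
So the compression to $V_1$ has characteristic polynomial $t^2-1=(t-1)^2$ and is unipotent. $\square$

The bound $n\ge3$ in (ii) is needed. Over $\mathbb F_4=\{0,1,\omega,\omega^2\}$ take $h=t^2+\omega=(t+\omega^2)^2$. If $C(h)=f+b$, then $\operatorname{tr}f=\operatorname{tr}C(h)=0$, so $f$ has even rank, $f=0$ or $f=1$. But $C(h)$ has the single eigenvalue $\omega^2\ne0,1$, so neither $C(h)$ nor $C(h)-1$ is nilpotent.

**Lemma 3.** Every matrix in $M_n(\mathbb F_2)$ is nil clean. (Known: Breaz–Călugăreanu–Danchev–Micu.)

**Proof.** By the rational canonical form it suffices to treat $C(h)$ with $h\in\mathbb F_2[t]$ monic. If $\deg h=1$, then $C(h)\in\{0,1\}$. If $\deg h=2$ and $\operatorname{tr}h=1$, or if $\deg h\ge3$, use Lemma 2; over $\mathbb F_2$ the trace is always $0$ or $1$. There remain $h=t^2$ and $h=t^2+1=(t+1)^2$. By Cayley–Hamilton $C(h)$ is nilpotent in the first case and $1+{}$nilpotent in the second. $\square$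

## 4. Rings that are artinian modulo the Jacobson radical

Lemma 3 shows that the guess is correct for a large class. We need to know which matrix rings over division rings are nil clean.

**Lemma 4.** If $D$ is a division ring, $n\ge1$ and $M_n(D)$ is nil clean, then $D=\mathbb F_2$. (Known: Koşan–Lee–Zhou.)

**Proof.** The aim is to show that each $a\in D$ is $0$ or $1$. Rank over $D$ means the dimension of the span of the columns, as a right $D$-space; it is subadditive. Let $\alpha\in M_n(D)$ have $(1,1)$-entry $a$ and zeros elsewhere, and write $\alpha=f+b$ with $f$ idempotent and $b$ nilpotent.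

*The rank of $f$ is at most one.* The matrix $1+b=\alpha+(1-f)$ is invertible, so $n\le\operatorname{rank}\alpha+\operatorname{rank}(1-f)\le1+\operatorname{rank}(1-f)$. Since $f$ is idempotent, $\operatorname{rank}f=n-\operatorname{rank}(1-f)\le1$.

*Case $f=0$.* Then $\alpha=b$ is nilpotent. The $(1,1)$-entry of $\alpha^l$ is $a^l$, so $a=0$.

*Case $f\ne0$.* A rank-one matrix is a column times a row, $f=v\phi$ with $v,\phi\ne0$. From $v(\phi v)\phi=f^2=f=v\phi$, cancelling a nonzero entry of $v$ on the left and one of $\phi$ on the right, $\phi v=1$. Let $\epsilon_1$ be the first standard column. Then $b=\alpha-f=\epsilon_1a\,\epsilon_1^T-v\phi=XY$ with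
$$X=[\,\epsilon_1a\ \ v\,],\qquad Y=\begin{bmatrix}\epsilon_1^T\\-\phi\end{bmatrix},\qquad N:=YX=\begin{pmatrix}a&v_1\\-\phi_1a&-1\end{pmatrix}\in M_2(D).$$
Since $N^{l+1}=Y(XY)^lX=Yb^lX$, the matrix $N$ is nilpotent, and a nilpotent $2\times2$ matrix over $D$ satisfies $N^2=0$ (the images of its powers decrease strictly until they are $0$). The $(1,2)$-entry of $N^2$ is $av_1-v_1=(a-1)v_1$, so $(a-1)v_1=0$. If $v_1=0$, then $N$ would be lower triangular with diagonal entry $-1$, hence not nilpotent. So $v_1\ne0$ and $a=1$.

Thus $D=\{0,1\}$. $\square$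

**Proposition 5.** If $R$ is nil clean and $R/J(R)$ is artinian, then $eRe$ is nil clean for every idempotent $e\in R$.

**Proof.** **Step 1: $J(R)$ is nil.** This will let us work modulo $J(R)$. Let $a\in J(R)$, $a=f+b$ with $f$ idempotent, $b$ nilpotent. Modulo $J(R)$ we have $f\equiv-b$, so the image of $f$ is both idempotent and nilpotent, hence zero, and $f\in J(R)$. Then $1-f$ is a unit and $f(1-f)=0$, so $f=0$ and $a=b$ is nilpotent.

**Step 2: the structure of $R/J(R)$.** It is artinian with zero Jacobson radical, so by Wedderburn–Artin it is a finite product of rings $M_{n_i}(D_i)$ with $D_i$ division rings. Each factor is a homomorphic image of $R$, hence nil clean, so $D_i=\mathbb F_2$ by Lemma 4. Thus $R/J(R)\cong\prod_iM_{n_i}(\mathbb F_2)$.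

**Step 3: the corner modulo its part of the radical.** We have $eRe\cap J(R)=eJ(R)e$, since $a=eae$ for $a\in eRe$. Hence, with $\bar e$ the image of $e$,
$$eRe/eJ(R)e\;\cong\;\bar e\,(R/J(R))\,\bar e\;\cong\;\prod_iM_{m_i}(\mathbb F_2),$$
because the corner of $M_n(\mathbb F_2)$ at an idempotent of rank $m$ is $M_m(\mathbb F_2)$. This is nil clean by Lemma 3, applied in each factor.

**Step 4: lifting.** By Step 1, $eJ(R)e$ is a nil ideal of $eRe$. Let $r\in eRe$, and let $\bar r=\bar f+\bar b$ be a nil clean decomposition modulo this ideal. Idempotents lift modulo nil ideals, so $\bar f$ lifts to an idempotent $f\in eRe$. Then $r-f$ is nilpotent modulo a nil ideal, hence nilpotent. So $r$ is nil clean in $eRe$. $\square$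

A counterexample must therefore have $R/J(R)$ not artinian. Infinite unions of finite matrix rings are the obvious place to look.

## 5. A ring whose corners are nil clean exactly in odd rank

Recall that a ring is *unit-regular* if each element $a$ satisfies $a=aua$ for some unit $u$. A matrix over a field is unit-regular: write $a=P\,\mathrm{diag}(I_r,0)\,Q$ with $P,Q$ invertible and take $u=Q^{-1}P^{-1}$. The same holds in finite products of matrix rings over fields. Finite semisimple rings are of this kind, so unions of chains of them (with the same identity) are unit-regular.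

**Theorem 6.** There is a countable ring $T$ of characteristic $2$, the union of a chain of finite semisimple rings (hence unit-regular), with a surjective homomorphism $\varepsilon:T\to\mathbb F_2$, such that for all $k\ge1$ and every nonzero idempotent $e\in M_k(T)$, with $q$ the rank of $\varepsilon(e)\in M_k(\mathbb F_2)$:

1. $e$ is full in $M_k(T)$ if and only if $q\ge1$;
2. $eM_k(T)e$ is nil clean if and only if $q$ is odd.

**Corollary 7.** The ring $M_k(T)$ is nil clean if and only if $k$ is odd. In particular $T$ is nil clean but $M_2(T)$ is not. The ring $R=M_3(T)$ is nil clean, and $e=\mathrm{diag}(1,1,0)$ is a full idempotent of $R$, but $eRe\cong M_2(T)$ is not nil clean, while $(1-e)R(1-e)\cong T$ is nil clean. So both versions (a) and (b) of the question have the answer "no".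

**Proof from Theorem 6.** For the identity of $M_k(T)$ we have $q=k$, so part 2 gives the first two sentences, and $M_3(T)$ is nil clean. For $e=\mathrm{diag}(1,1,0)$ we have $q=2$: it is full by part 1, and its corner, visibly $M_2(T)$, is not nil clean by part 2. For $1-e$ we have $q=1$, and the corner is $T$. This answers (b), and a negative answer to (b) is a negative answer to (a). $\square$

The rest of the lecture proves Theorem 6.

## 6. Trace and majority eigenvalue over $\mathbb F_4$

Let us see how one is led to $T$. Unions of chains of rings $M_{n_j}(\mathbb F_2)$ will not help: a corner of such a union is a union of rings $M_{m_j}(\mathbb F_2)$, and Lemma 3 makes it nil clean. So we enlarge the field. From now on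
$$F=\mathbb F_4=\{0,1,\omega,\omega^2\},\qquad \omega^2+\omega+1=0,$$
and $\sigma$ is the Frobenius $a\mapsto a^2$, which exchanges $\omega$ and $\omega^2$ and fixes exactly $\mathbb F_2$. We apply $\sigma$ entrywise to matrices and coefficientwise to polynomials; this gives ring automorphisms of $M_n(F)$ and $F[t]$.

Over $F$ there are two visible obstructions to nil cleanness. The first is the trace. If $M=f+b$, then $\operatorname{tr}M=\operatorname{tr}f$, and this is the rank of $f$ read in $F$, so $\operatorname{tr}M\in\mathbb F_2$. The second is the following.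

**Lemma 8.** Let $c\in M_N(F)$ with $\dim\ker(c-\omega)>N/2$. Then $c$ is not nil clean in $M_N(F)$.

**Proof.** Let $f\in M_N(F)$ be idempotent. Since $\dim\ker f+\dim\operatorname{im}f=N$, one of the two has dimension at least $N/2$, so it meets $\ker(c-\omega)$ in some $v\ne0$. Then $fv=\epsilon v$ with $\epsilon\in\{0,1\}$, and $(c-f)v=(\omega-\epsilon)v$ with $\omega-\epsilon\ne0$. So $c-f$ has a nonzero eigenvalue and is not nilpotent. $\square$

We look for a chain of embeddings of matrix rings along which every element becomes nil clean at the next stage in the big ring, while some element of a corner keeps an $\omega$-majority for ever. Try block-diagonal embeddings made of copies of $x$ and $\sigma(x)$.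

- $x\mapsto\mathrm{diag}(x,\sigma(x))$. The trace becomes $\tau+\tau^2\in\mathbb F_2$, which is good. But an element with eigenvalues $\omega,\omega^2$ of multiplicities $\alpha,\beta$ acquires multiplicities $\alpha+\beta,\alpha+\beta$: the majority is gone after one step, and Lemma 8 no longer obstructs anything.
- $x\mapsto\mathrm{diag}(x,x,\sigma(x))$. The trace becomes $2\tau+\tau^2=\tau^2$. If $\tau\notin\mathbb F_2$, this is never repaired: the image of $\omega$ fails the trace test at every stage, and it would still fail if we added diagonal blocks over $\mathbb F_2$.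
- $x\mapsto\mathrm{diag}(x,x,x,\sigma(x))$. The trace becomes $3\tau+\tau^2=\tau+\tau^2\in\mathbb F_2$. The multiplicities become $3\alpha+\beta$ and $\alpha+3\beta$, whose difference is $2(\alpha-\beta)$, so a majority persists.

The third embedding passes the trace test and keeps majorities. Taken alone it keeps too many: $\omega$ itself is never nil clean in the union. The way out is to add a second coordinate $y$ over $\mathbb F_2$ and to feed many copies of it into the first:
$$(x,y)\mapsto(\mathrm{diag}(x,x,x,\sigma(x),y,\dots,y),\,y).$$
In a corner, $y$ becomes a $q\times q$ matrix over $\mathbb F_2$, and the parity of $q$ decides. If $q$ is even, $y$ can be a direct sum of copies of $\Gamma$, with eigenvalues $\omega$ and $\omega^2$ equally often; this does not change the difference of the multiplicities, so the majority survives. If $q$ is odd, the characteristic polynomial of $y$ has odd degree and cannot be a power of $t^2+t+1$, so $y$ is forced to contribute a block with different eigenvalues. That block is the extra room in which the elements $x$ can be decomposed.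

The smallest instance: $x=\omega$, $q=1$, $y=0$, two copies of $y$. The matrix is $\mathrm{diag}(\omega,\omega,\omega,\omega^2,0,0)$. Here $\omega$ has multiplicity $3$ out of $6$, exactly half, so Lemma 8 just fails to apply. Group it as
$$\mathrm{diag}(\omega,0)\oplus\mathrm{diag}(\omega,0)\oplus\mathrm{diag}(\omega,\omega^2)\sim C(t^2+\omega t)\oplus C(t^2+\omega t)\oplus C(t^2+t+1).$$
The third block is nil clean by Lemma 2. The first two have trace $\omega$ and fail the trace test one by one. So decomposing block by block, as in Lemma 3, is impossible for this grouping, although the total trace is $1$. The three blocks must be decomposed together.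

## 7. Three companion blocks glued along a nilpotent matrix

**Lemma 9.** Let $\operatorname{char}K=2$, and let $h_1,h_2,h_3$ be monic over $K$ of degrees $d_i\ge2$ with $\operatorname{tr}h_1=\operatorname{tr}h_2=\theta$ and $\operatorname{tr}h_3=1$. Then $C(h_1)\oplus C(h_2)\oplus C(h_3)$ is nil clean.

**Proof.** In Lemma 2(i), $V_1$ was spanned by the top power $t^{n-1}$, and its compression was the trace. Doing this in the three blocks at once gives the compression $D=\mathrm{diag}(\theta,\theta,1)$ on $V_1$, which is unipotent only when $\theta=1$. The remedy is to tilt $V_1$ so that the compression becomes $D-C$, at the price of a matrix $C$ appearing on $V_2$. So we want $C$ nilpotent and $D-C$ unipotent.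

**Step 1: finding $C$.** With $J$ the all-ones $3\times 3$ matrix,
$$D-I=(\theta+1)(e_{11}+e_{22})=N+C,\qquad N=(\theta+1)(J+e_{11}),\quad C=(\theta+1)(J+e_{22}),$$
since $2J=0$. By (1), $(J+e_{11})^3=0$, and $J+e_{22}$ is obtained from $J+e_{11}$ by exchanging the first two basis vectors, so its cube is $0$ too. Hence $N$ and $C$ are nilpotent, and $D-C=I+N$ is unipotent.

**Step 2: the two subspaces.** Let $V=\bigoplus_iK[t]/(h_i)$, with $u_i$ the element $1$ of the $i$-th summand, so that $V$ has the basis $t^ju_i$, $0\le j\le d_i-1$. Put
$$V_2=\langle t^ju_i:0\le j\le d_i-2\rangle,\qquad v_i=t^{d_i-1}u_i-\sum_jC_{ji}\,t^{d_j-2}u_j,\qquad V_1=\langle v_1,v_2,v_3\rangle.$$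
Since $v_i\equiv t^{d_i-1}u_i$ modulo $V_2$, we have $V=V_1\oplus V_2$.

**Step 3: the compression to $V_2$ is nilpotent.** For $j<d_i-2$ it sends $t^ju_i\mapsto t^{j+1}u_i$. For the last vector, $t\cdot t^{d_i-2}u_i=t^{d_i-1}u_i=v_i+\sum_jC_{ji}t^{d_j-2}u_j$, so the compression sends $t^{d_i-2}u_i\mapsto\sum_jC_{ji}t^{d_j-2}u_j$. Thus the span $W$ of the three vectors $t^{d_i-2}u_i$ is invariant, with the nilpotent matrix $C$ on it, and on $V_2/W$ the induced map is the shift $t^ju_i\mapsto t^{j+1}u_i$, with $t^{d_i-3}u_i\mapsto0$ when $d_i\ge3$. Being nilpotent on $W$ and on $V_2/W$, the compression is nilpotent.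

**Step 4: the compression to $V_1$ is unipotent.** Modulo $V_2$ we have $t^{d_i-1}u_i\equiv v_i$ and $t^{d_i}u_i\equiv\operatorname{tr}(h_i)\,t^{d_i-1}u_i\equiv\operatorname{tr}(h_i)v_i$. Hence
$$tv_i=t^{d_i}u_i-\sum_jC_{ji}t^{d_j-1}u_j\equiv\operatorname{tr}(h_i)v_i-\sum_jC_{ji}v_j .$$
So the matrix in the basis $v_1,v_2,v_3$ is $D-C$, which is unipotent by Step 1. Lemma 1 finishes the proof. $\square$

With $\theta=\omega$ this shows that $\mathrm{diag}(\omega,\omega,\omega,\omega^2,0,0)$ is nil clean.

## 8. The matrices $\mathrm{diag}(x,x,x,\sigma(x),y,\dots,y)$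

**Proposition 10.** Let $x\in M_m(F)$, let $y\in M_q(\mathbb F_2)$ with $q$ odd, and let $z\ge2m$. Then
$$M=\mathrm{diag}(x,x,x,\sigma(x),\underbrace{y,\dots,y}_{z})\in M_{4m+qz}(F)$$
is nil clean.

**Proof.** **Step 1: reduction to one primary block of $x$.** By the primary form of the rational canonical form, $x\sim C(g_1)\oplus\dots\oplus C(g_s)$, where each $g_i$ is a positive power of a monic irreducible polynomial in $F[t]$, and $s\le m$. Applying $\sigma$ to this similarity and using $\sigma(C(g))=C(\sigma g)$, we get $\sigma(x)\sim\bigoplus_iC(\sigma g_i)$. Allot two copies of $y$ to each $i$; this is possible as $z\ge2m\ge2s$. The remaining $z-2s$ copies of $y$ are nil clean by Lemma 3 (a nil clean decomposition over $\mathbb F_2$ is one over $F$). So it suffices to show that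
$$B=C(g)^{(3)}\oplus C(\sigma g)\oplus y^{(2)},\qquad g=p^a,\ a\ge1,\ p\in F[t]\text{ monic irreducible},$$
is nil clean.

**Step 2: the case $p\in\mathbb F_2[t]$.** Then $g=\sigma g\in\mathbb F_2[t]$, so $B$ is a matrix over $\mathbb F_2$, and Lemma 3 applies. From now on $p\notin\mathbb F_2[t]$.

**Step 3: oddness of $q$ supplies a coprime block.** The polynomials $p$ and $\sigma p$ are distinct monic irreducibles, hence coprime. Put $P=p\cdot\sigma p$; it is fixed by $\sigma$, so $P\in\mathbb F_2[t]$. It is irreducible over $\mathbb F_2$: a nonconstant factor in $\mathbb F_2[t]$ is divisible in $F[t]$ by $p$ or $\sigma p$, hence, being fixed by $\sigma$, by both, hence by $P$. The degree of $P$ is even. The characteristic polynomial of $y$ has odd degree $q$, so it is not a power of $P$, and it has an irreducible factor $\pi\ne P$ in $\mathbb F_2[t]$. By the primary form over $\mathbb F_2$,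
$$y\sim C(\ell)\oplus y',\qquad \ell\text{ a positive power of }\pi,\quad y'\text{ a matrix over }\mathbb F_2 .$$
Now $\ell$ is coprime to $P$ in $\mathbb F_2[t]$. A Bézout identity persists in $F[t]$, so $\ell$ is coprime to $P$ there, hence to $p$ and to $g$.

**Step 4: regrouping.** Join each of two copies of $C(g)$ with a copy of $C(\ell)$, and the third copy of $C(g)$ with $C(\sigma g)$. By coprimeness,
$$B\sim C(g\ell)\oplus C(g\ell)\oplus C(g\cdot\sigma g)\oplus y'\oplus y' .$$
The blocks $y'$ are nil clean by Lemma 3. Let $\tau=\operatorname{tr}g$. We treat the three other blocks.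

**Step 5: the case $\tau\in\mathbb F_2$.** Then $\deg g\ge2$, since otherwise $p=g=t-\tau\in\mathbb F_2[t]$. So $\deg(g\ell)\ge3$, and $\operatorname{tr}(g\ell)=\tau+\operatorname{tr}\ell\in\mathbb F_2$, so $C(g\ell)$ is nil clean by Lemma 2. Also $g\cdot\sigma g$ is fixed by $\sigma$, so it lies in $\mathbb F_2[t]$, and $C(g\cdot\sigma g)$ is nil clean by Lemma 3.

**Step 6: the case $\tau\notin\mathbb F_2$.** Then $\{\tau,\tau^2\}=\{\omega,\omega^2\}$ and $\operatorname{tr}(g\cdot\sigma g)=\tau+\tau^2=1$. Lemma 9 applies to $h_1=h_2=g\ell$ and $h_3=g\cdot\sigma g$, all of degree at least $2$: the direct sum of the three blocks is nil clean.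

In both cases $B$ is nil clean. $\square$

## 9. The ring $T$ and coordinates on its corners

**The construction.** Let $n_0=1$ and, for $j\ge0$,
$$z_j=2(j+1)n_j,\qquad n_{j+1}=4n_j+z_j,\qquad T_j=M_{n_j}(F)\times\mathbb F_2,$$
$$\varphi_j:T_j\to T_{j+1},\qquad(x,y)\mapsto\bigl(\mathrm{diag}(x,x,x,\sigma(x),\underbrace{y,\dots,y}_{z_j}),\,y\bigr).$$
The sizes fit, and each $\varphi_j$ is an injective unital ring homomorphism. Let $T=\varinjlim T_j$, regarded as the union $\bigcup_jT_j$. The projections $T_j\to\mathbb F_2$ are compatible with the $\varphi_j$ and give a surjective homomorphism $\varepsilon:T\to\mathbb F_2$. Each $T_j$ is finite and semisimple of characteristic $2$, so $T$ is countable, of characteristic $2$ and, by Section 5, unit-regular.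

The first values are $n_0=1$, $z_0=2$, $n_1=6$, $z_1=24$, $n_2=48$. The growing factor $j+1$ in $z_j$ is there so that one ring $T$ serves all $k$: Proposition 10 for $k\times k$ matrices will need $z_j\ge2kn_j$, which holds once $j\ge k-1$.

**Lemma 11.** Let $k\ge1$, let $0\ne e=e^2\in M_k(T)$, $S=eM_k(T)e$, and $q=\operatorname{rank}\varepsilon(e)$. There are an index $i$ with $e\in M_k(T_i)$ and integers $m_j$ with $0<m_j\le kn_j$ for $j\ge i$ such that $S$ is the union of the chain of subrings $S_j=eM_k(T_j)e$, $j\ge i$, all with identity $e$, and there are isomorphisms $S_j\cong M_{m_j}(F)\times M_q(\mathbb F_2)$ under which the inclusion $S_j\subset S_{j+1}$ is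
$$(x,y)\mapsto\bigl(\mathrm{diag}(x,x,x,\sigma(x),y^{(z_j)}),\,y\bigr). \tag{2}$$
Here $m_{j+1}=4m_j+qz_j$. Moreover, in $M_k(T_i)\cong M_{kn_i}(F)\times M_k(\mathbb F_2)$ the two components of $e$ have ranks $m_i$ and $q$.

**Proof.** **Step 1: coordinates on $M_k(T_j)$.** The purpose is to see that $k\times k$ matrices over the $T_j$ follow the same pattern. We have $M_k(T)=\bigcup_jM_k(T_j)$, as a matrix has finitely many entries. Reading a $k\times k$ matrix of $n_j\times n_j$ blocks as one matrix gives the obvious identification
$$M_k(T_j)=M_{kn_j}(F)\times M_k(\mathbb F_2),\qquad (x_{ab},y_{ab})_{a,b}\mapsto(X,Y),\quad X=(x_{ab}),\ Y=(y_{ab}).$$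
In $M_k(T_{j+1})$ this element has $(a,b)$-block $\mathrm{diag}(x_{ab},x_{ab},x_{ab},\sigma(x_{ab}),y_{ab},\dots,y_{ab})$ in the first coordinate. Reorder the basis: group the basis vectors first by the diagonal block ($4+z_j$ possibilities), then by the index $a$, then by the position inside the block. After this permutation the first coordinate is $\mathrm{diag}(X,X,X,\sigma(X),Y^{(z_j)})$.

To make this hold at all stages at once, we choose the identifications inductively. For $j=0$ take the obvious one. If at stage $j$ we use the obvious one followed by conjugation of the first coordinate by a permutation matrix $Q_j$, then at stage $j+1$ we use the obvious one, followed by the above permutation and by conjugation with $\mathrm{diag}(Q_j,Q_j,Q_j,Q_j,I)$. As $Q_j$ has entries in $\mathbb F_2$, $\sigma(Q_jXQ_j^{-1})=Q_j\sigma(X)Q_j^{-1}$. So in these coordinates the inclusion $M_k(T_j)\subset M_k(T_{j+1})$ is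
$$(X,Y)\mapsto\bigl(\mathrm{diag}(X,X,X,\sigma(X),Y^{(z_j)}),\,Y\bigr), \tag{3}$$
and the second coordinate is always $\varepsilon$ applied entrywise.

**Step 2: coordinates on the corner at one stage.** Choose $i$ with $e\in M_k(T_i)$, and for $j\ge i$ let $e=(e'_j,e'')$ in $M_{kn_j}(F)\times M_k(\mathbb F_2)$; the second coordinate $e''=\varepsilon(e)$ does not depend on $j$ and has rank $q$. Put $m_j=\operatorname{rank}e'_j\le kn_j$. A rank factorization $e'_i=A_iB_i$, with $A_i$ of size $kn_i\times m_i$ and $B_i$ of size $m_i\times kn_i$, satisfies $B_iA_i=I$: from $A_i(B_iA_i)B_i=A_iB_i$ one cancels the injective $A_i$ and the surjective $B_i$. Similarly $e''=A''B''$ with $B''A''=I_q$ over $\mathbb F_2$. Whenever $e'_j=A_jB_j$ and $B_jA_j=I$, the map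
$$\psi_j:S_j=eM_k(T_j)e\to M_{m_j}(F)\times M_q(\mathbb F_2),\qquad(X,Y)\mapsto(B_jXA_j,\;B''YA'')$$
is a ring isomorphism. Indeed, for $X,X'\in e'_jM_{kn_j}(F)e'_j$ we have $B_jXA_j\cdot B_jX'A_j=B_jXe'_jX'A_j=B_jXX'A_j$; the identity $e'_j$ goes to $B_jA_jB_jA_j=I$; and $w\mapsto A_jwB_j$ is the inverse, since $A_jB_jXA_jB_j=e'_jXe'_j=X$ and $B_jA_jwB_jA_j=w$. The second coordinate is treated in the same way.

**Step 3: compatible factorizations.** Define inductively
$$A_{j+1}=\mathrm{diag}(A_j,A_j,A_j,\sigma(A_j),A''^{(z_j)}),\qquad B_{j+1}=\mathrm{diag}(B_j,B_j,B_j,\sigma(B_j),B''^{(z_j)}),$$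
block-diagonal with rectangular blocks (if $q=0$, each $A''$ contributes $k$ zero rows and no columns, and each $B''$ contributes $k$ zero columns and no rows). Then $B_{j+1}A_{j+1}=I$, and by (3) $A_{j+1}B_{j+1}=\mathrm{diag}(e'_j,e'_j,e'_j,\sigma(e'_j),e''^{(z_j)})=e'_{j+1}$. So $\psi_{j+1}$ is defined, $m_{j+1}=4m_j+qz_j$, and multiplying (3) by $B_{j+1}$ and $A_{j+1}$ turns $X$ into $B_jXA_j$, $\sigma(X)$ into $\sigma(B_jXA_j)$ and each $Y$ into $B''YA''$. This is (2).

**Step 4: positivity.** If $m_i=0$, then $e''\ne0$ because $e\ne0$, so $q>0$ and $m_{i+1}=qz_i>0$. Replacing $i$ by $i+1$ in this case, we have $m_i>0$, and then $m_j>0$ for all $j\ge i$. Finally $S=\bigcup_{j\ge i}S_j$ because $M_k(T)=\bigcup_jM_k(T_j)$. $\square$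

## 10. Fullness and the parity of $q$

**Proof of Theorem 6.** The ring $T$ and the map $\varepsilon$ of Section 9 have the general properties claimed. Let $0\ne e=e^2\in M_k(T)$ and use the notation of Lemma 11.

**Step 1: $e$ is full if and only if $q\ge1$.** Let $q\ge1$. In $M_k(T_i)\cong M_{kn_i}(F)\times M_k(\mathbb F_2)$ both components of $e=(e'_i,e'')$ are nonzero, since their ranks are $m_i>0$ and $q>0$. The ideal generated by $e$ contains $(1,0)e=(e'_i,0)$ and $(0,1)e=(0,e'')$, and both factors are simple rings, so this ideal is all of $M_k(T_i)$. It contains $1$, hence $1\in M_k(T)eM_k(T)$, and $e$ is full. If $q=0$, then $\varepsilon(e)=0$, so $e$ lies in the proper ideal $\ker\bigl(\varepsilon:M_k(T)\to M_k(\mathbb F_2)\bigr)$ and is not full.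

**Step 2: if $q$ is odd, then $S$ is nil clean.** We show that every element becomes nil clean one stage later. Let $r\in S$. Choose $j\ge\max(i,k-1)$ with $r\in S_j$, and write $r=(x,y)$ with $x\in M_{m_j}(F)$, $y\in M_q(\mathbb F_2)$. Then
$$z_j=2(j+1)n_j\ge2kn_j\ge2m_j .$$
By (2), the first component of $r$ in $S_{j+1}$ is $\mathrm{diag}(x,x,x,\sigma(x),y^{(z_j)})$, which is nil clean by Proposition 10. The second component $y$ is nil clean by Lemma 3. So $r$ is nil clean in $S_{j+1}\subset S$.

**Step 3: if $q$ is even (including $q=0$), then $S$ is not nil clean.** We exhibit an element with a permanent $\omega$-majority. Let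
$$c=(\omega I_{m_i},\,\Gamma^{(q/2)})\in S_i,\qquad\Gamma=\begin{pmatrix}0&1\\1&1\end{pmatrix},\quad\Gamma^2=\begin{pmatrix}1&1\\1&0\end{pmatrix},\quad\Gamma^2+\Gamma+1=0 .$$
Then $c^2+c+1=0$ in $S_i$, hence in every $S_j$ with $j\ge i$, because the identity is $e$ at all stages. Let $c_j\in M_{m_j}(F)$ be the first component of $c$ in $S_j$. It is annihilated by $t^2+t+1=(t-\omega)(t-\omega^2)$, which has distinct roots, so $c_j$ is diagonalizable with eigenvalues $\omega,\omega^2$ of multiplicities $\alpha_j,\beta_j$, and $\alpha_j+\beta_j=m_j$. Applying $\sigma$ to a matrix exchanges the two multiplicities, and each of the $z_j$ copies of $\Gamma^{(q/2)}$ contributes $q/2$ to both. So (2) gives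
$$\alpha_{j+1}=3\alpha_j+\beta_j+\tfrac q2z_j,\qquad\beta_{j+1}=\alpha_j+3\beta_j+\tfrac q2z_j,\qquad\alpha_{j+1}-\beta_{j+1}=2(\alpha_j-\beta_j).$$
Since $\alpha_i-\beta_i=m_i$, we get $\alpha_j-\beta_j=2^{j-i}m_i>0$, that is, $\alpha_j>m_j/2$ for all $j\ge i$. By Lemma 8, $c_j$ is not nil clean in $M_{m_j}(F)$. Suppose $c=f+b$ in $S$ with $f$ idempotent and $b$ nilpotent. Then $f,b\in S_j$ for some $j\ge i$, and taking first components would give a nil clean decomposition of $c_j$ in $M_{m_j}(F)$, a contradiction. So $c$ is not nil clean in $S$. $\blacksquare$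

Here are the numbers for the pair in Corollary 7. For $M_2(T)$ (that is, $k=2$, $e=1$, $q=2$, $i=0$) we have $c=(\omega I_2,\Gamma)$, with $(\alpha_0,\beta_0)=(2,0)$, $(\alpha_1,\beta_1)=(8,4)$ in size $12$, and $(\alpha_2,\beta_2)=(52,44)$ in size $96$: the majority shrinks in proportion but never disappears. Now view $c$ as the element $\mathrm{diag}(c,0)$ of $M_3(T)$, lying in the corner at $\mathrm{diag}(1,1,0)$. At stage $1$ its first component is, up to a permutation of the basis, $c_1\oplus0$ of size $18$, and $\omega$ has multiplicity $8<9$. The additional zeros have broken the majority, and by Step 2, with $q=3$, the element $\mathrm{diag}(c,0)$ is nil clean in $M_3(T)$. It is an element of a corner whose every nil clean decomposition in $R$ leaves the corner.
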